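# Besov–Carleson measures on the ball and the tree condition, by way of a holomorphic nonlinear potential

## 1. A holomorphic function built from a measure

Let $n\ge 2$, let $\mathbb B_n$ be the unit ball of $\mathbb C^n$, let $p\ge 2$, and put
$$q=\frac1{p-1}\in(0,1].$$
Let $\nu$ be a nonzero finite positive measure with compact support in $\mathbb B_n$. For $0<t<1$ form
$$g_t(z)=\int\Big(\frac{t}{1-(1-t)\langle z,w\rangle}\Big)^{1/2}d\nu(w),\qquad F(z)=\int_0^1 g_t(z)^q\,\frac{dt}{t},\tag{1.1}$$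
with principal branches. The proof turns on this $F$. It is made in three moves: blur $\nu$ at scale $t$ with a holomorphic kernel, raise the blurred mass to the power $q$, and add up over all scales.

The kernel is of size about $1$ when $|1-\langle z,w\rangle|\lesssim t$, and it decays beyond that. The number $1-(1-t)\langle z,w\rangle$ has positive real part, so its power $-\frac12$ lies in the sector $|\arg|\le\pi/4$. Sums of numbers in this sector stay in it, and so do their $q$th powers, because $q\le1$. Hence there is no cancellation in (1.1), although $F$ is holomorphic.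

The purpose of $F$ is as follows. Put
$$V(z)=\int_0^1\nu\{w:|1-\langle z,w\rangle|<4t\}^q\,\frac{dt}{t},$$
a nonlinear (Wolff-type) potential of $\nu$. We shall prove that
$$\operatorname{Re}F\ge cV\ \text{ on }\mathbb B_n\qquad\text{and}\qquad \|F\|_{B_p}^p\le C\int V\,d\nu,$$
where $B_p$ is the analytic Besov space defined below. So the real part of $F$ is at least a potential of $\nu$, and the norm of $F$ is controlled by the energy of that potential. When $F$ is used as a test function in a Carleson inequality for $B_p$, an upper bound for $\int V\,d\nu$ comes out. That energy is, up to constants, at least a sum over a tree, and the bound on this sum is what we are after.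

The simplest example is $p=2$ (so $q=1$) and $\nu=\delta_{w_0}$. Write $u=\langle z,w_0\rangle$. For $0<u<1$ the substitution $t=s^2$ gives
$$F=\int_0^1\frac{dt}{\sqrt t\,\sqrt{1-u+tu}}=2\int_0^1\frac{ds}{\sqrt{1-u+us^2}}=\frac2{\sqrt u}\operatorname{arsinh}\sqrt{\frac u{1-u}}=\frac1{\sqrt u}\log\frac{1+\sqrt u}{1-\sqrt u}=2\sum_{k\ge0}\frac{u^k}{2k+1}.$$
Both ends are holomorphic in $|u|<1$, so the formula holds for all $z$. Thus $F$ is a logarithm with singularity just beyond $w_0$, and $V(w_0)=\log\frac{4}{1-|w_0|^2}$ is a logarithm too.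

## 2. Besov spaces, Carleson measures and Bergman trees

Throughout, $n\ge2$, $1<p<\infty$, $p'=\frac p{p-1}$ and $q=p'-1=\frac1{p-1}$, so that
$$qp=p'=q+1 .$$
Let $dz$ be Lebesgue measure and $d\lambda_n(z)=(1-|z|^2)^{-n-1}dz$ the invariant measure. The Bergman metric is
$$\beta(z,w)=\frac12\log\frac{1+|\varphi_z(w)|}{1-|\varphi_z(w)|},\qquad 1-|\varphi_z(w)|^2=\frac{(1-|z|^2)(1-|w|^2)}{|1-\langle z,w\rangle|^2}.$$
Thus $1-|\varphi_z(w)|^2=\operatorname{sech}^2\beta(z,w)$ and $|z|=\tanh\beta(0,z)$. Another normalization of $\beta$ only rescales the parameters $\theta,\lambda$ below.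

**Definition (Besov space).** Fix an integer $m\ge1$ with $m>\frac np$. The space $B_p=B_p^0(\mathbb B_n)$ consists of the holomorphic $f$ on $\mathbb B_n$ with
$$\|f\|_{B_p}=\Big(\int_{\mathbb B_n}\big|(1-|z|^2)^mf^{(m)}(z)\big|^p\,d\lambda_n(z)+\sum_{k=0}^{m-1}|f^{(k)}(0)|^p\Big)^{1/p}<\infty .$$
Here $f^{(k)}$ is the tensor of $k$th order complex derivatives. Its norm is comparable to $\max_{|J|=k}|\partial^Jf|$ over multi-indices $J$.

**Definition (Carleson measure).** A positive measure $\mu$ on $\mathbb B_n$ is a $B_p$-Carleson measure if there is a finite constant $C_\mu$ with $\int|f|^p\,d\mu\le C_\mu\|f\|_{B_p}^p$ for all $f\in B_p$.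

For example, $\delta_0$ is Carleson with constant $1$, since $|f(0)|^p$ is one of the terms of $\|f\|_{B_p}^p$. Testing with $f=1$, whose norm is $1$, shows that every Carleson measure has $\mu(\mathbb B_n)\le C_\mu<\infty$.

**Definition (Bergman tree, in the sense of Arcozzi–Rochberg–Sawyer).** Fix structure constants $\theta,\lambda>0$ and a constant $C_1\ge1$ depending only on $n$, as in the Arcozzi–Rochberg–Sawyer construction.

- For $N\ge1$ let $S_N=\{\beta(0,z)=N\theta\}$, and let $P_N$ be the radial projection of $\{\beta(0,z)\ge N\theta\}$ onto $S_N$.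
- Partition $S_N$ into Borel pieces $Q_\alpha$ with centers $c_\alpha\in S_N$ such that $B_\beta(c_\alpha,\lambda)\cap S_N\subset Q_\alpha\subset B_\beta(c_\alpha,C_1\lambda)\cap S_N$. Here $B_\beta$ is a Bergman ball, and $\lambda,C_1$ do not depend on $\alpha$ or $N$.
- For $\alpha$ at level $N$ put $K_\alpha=\{z:N\theta\le\beta(0,z)<(N+1)\theta,\ P_Nz\in Q_\alpha\}$.
- The root $o$ has $K_o=\{\beta(0,z)<\theta\}$, and every level-$1$ element is a child of $o$.
- For $N\ge1$, an element $\gamma$ at level $N+1$ is a child of the unique $\alpha$ at level $N$ with $P_N(c_\gamma)\in Q_\alpha$.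

The result is a rooted tree $\mathcal T_n$ and a partition $\{K_\alpha\}$ of $\mathbb B_n$. Write $d(\alpha)=d(\alpha,o)$ for the level, and $\gamma\ge\alpha$ if $\gamma$ lies in the subtree rooted at $\alpha$ (with $\alpha$ included). Note that the tree order is defined through centers: a point of $K_\gamma$ need not project into $Q_\alpha$ when $\gamma\ge\alpha$. Lemma 5 below shows that it does not stray far.

**Definition (tree condition).** For $\mu\ge0$ on $\mathcal T_n$ put $I^*\mu(\alpha)=\sum_{\gamma\ge\alpha}\mu(\gamma)$. We say that $\mu$ satisfies the tree condition if there is a finite $C$ independent of $\alpha$ with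
$$\sum_{\gamma\ge\alpha}\big(I^*\mu(\gamma)\big)^{p'}\le C\,I^*\mu(\alpha)<\infty\qquad\text{for all }\alpha\in\mathcal T_n.\tag{1}$$

Now let $\{z_j\}_{j\ge1}$ be a sequence in $\mathbb B_n$, and let $\alpha_j$ be the tree element with $z_j\in K_{\alpha_j}$. The two conditions to be compared are the following.

**Condition (23).** There is $C$ with $\beta(z_i,0)\le C\beta(z_i,z_j)$ for all $i\ne j$, and $\sum_j\big(1+\log\frac1{1-|z_j|^2}\big)^{1-p}\delta_{z_j}$ is a $B_p$-Carleson measure.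

**Condition (21).** There is $C$ with $\beta(z_i,0)\le C\beta(z_i,z_j)$ for all $i\ne j$, and $\sum_j(1+d(\alpha_j,o))^{1-p}\delta_{\alpha_j}$ on $\mathcal T_n$ satisfies the tree condition (1).

The question is posed in "Taiwan Lecture 1" (http://math.cts.nthu.edu.tw/Mathematics/english/summer050629-Sawyer.pdf). It asks whether condition (18) of that text, of which (23) is an equivalent form, is sufficient for (21) when $p\in[2+\frac1{n-1},\infty)$. This is asked for every such $p$, every Bergman tree and every sequence. We work with the form (23). The answer is yes, and it follows from a statement about measures in which no sequence appears.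

**Theorem A.** Let $n\ge2$, $1<p<\infty$, let $m>n/p$ be the integer fixed in the definition of $B_p$, let $\mathcal T_n$ be any Bergman tree as above, and let $\mu$ be a positive Borel measure on $\mathbb B_n$. Put $\tilde\mu(\alpha)=\mu(K_\alpha)$. Then

(a) $\mu$ is $B_p$-Carleson $\iff$ (b) $\tilde\mu$ satisfies the tree condition (1).

**Corollary B.** For all $n\ge2$, $1<p<\infty$, every Bergman tree and every sequence, (23) $\iff$ (21). In particular (23) $\Rightarrow$ (21) for $p\in[2+\frac1{n-1},\infty)$.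

The question needs only (a)$\Rightarrow$(b), and in the range $p\ge2+\frac1{n-1}>2$ only the function (1.1). The converse is proved in Section 11.

Constants $C,c>0$ may change from line to line. They depend only on $n,p,m$ and, where trees occur, on $\theta,\lambda,C_1$, unless we say otherwise.

## 3. The tree condition on one vertex and on a chain

Let $\mu=c\,\delta_\alpha$ be a single mass at level $d$. Then $I^*\mu=c$ at each of the $d+1$ vertices from $o$ to $\alpha$, and $I^*\mu=0$ elsewhere. The worst case of (1) is at the root, where it reads $(d+1)c^{p'}\le Cc$. Since $p'-1=\frac1{p-1}$, this says $c\le C^{p-1}(1+d)^{1-p}$. So the weight $(1+d)^{1-p}$ in (21) is the largest mass, up to a factor, that a single vertex may carry with a uniform constant in (1).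

Next take an infinite chain $o=\gamma_0<\gamma_1<\gamma_2<\cdots$ with $d(\gamma_k)=k$.

Put mass $2^{k(1-p)}$ at $\gamma_{2^k}$ for each $k\ge0$. Then (1) holds. Indeed, for $N\ge1$ let $K$ be least with $2^K\ge N$; then $I^*\mu(\gamma_N)=\sum_{k\ge K}2^{k(1-p)}=C2^{K(1-p)}$. At most $2^k$ vertices lie at levels in $(2^{k-1},2^k]$, and $(1-p)p'=-p$, so
$$\sum_{i\ge N}I^*\mu(\gamma_i)^{p'}\le C\sum_{k\ge K}2^k2^{-kp}=C2^{K(1-p)}=C\,I^*\mu(\gamma_N).$$
The root adds one bounded term, and off the chain $I^*\mu=0$.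

Put instead mass $(1+k)^{1-p}$ at every $\gamma_k$. Then (1) fails. If $p\le2$, the total mass is infinite. If $p>2$, then $I^*\mu(\gamma_N)$ is comparable to $(1+N)^{2-p}$. When $(p-2)p'\le1$ the left side of (1) is infinite. Otherwise the ratio of the two sides at $\gamma_N$ is comparable to $(1+N)^{1-(p-2)p'+(p-2)}=(1+N)^{1-\frac{p-2}{p-1}}=(1+N)^{\frac1{p-1}}$, which is unbounded.

## 4. The distance $|1-\langle z,w\rangle|$ and a Hardy inequality

Let $S=\partial\mathbb B_n$, let $\sigma$ be normalized surface measure, $\rho(z,w)=|1-\langle z,w\rangle|$ on $\overline{\mathbb B}_n$, and $\delta=\delta_z=1-|z|$. Note that $\rho(z,w)\ge1-|z|$ and $\rho(z,w)\ge 1-|w|$. The four facts below are the tools for all the estimates.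

**(F1)** $\rho^{1/2}$ satisfies the triangle inequality on $\overline{\mathbb B}_n$. Hence $\rho(a,b)\le2(\rho(a,c)+\rho(c,b))$.

**Proof.** By unitary invariance let $c=re_1$ with $0\le r\le1$, $a=(a_1,a')$, $b=(b_1,b')$. Put $x=\rho(a,c)=|1-ra_1|$ and $y=\rho(c,b)=|1-r\bar b_1|$. Then $\rho(a,b)\le|1-a_1\bar b_1|+|a'||b'|$. Since $1-a_1\bar b_1=(1-ra_1)+a_1(r-\bar b_1)$, and $|1-r\bar b_1|^2-|r-\bar b_1|^2=(1-r^2)(1-|b_1|^2)\ge0$, the first term is at most $x+y$. Also $|a'|^2\le1-|a_1|^2\le1-r^2|a_1|^2\le2(1-r|a_1|)\le2x$, and likewise $|b'|^2\le2y$. So $\rho(a,b)\le x+y+2\sqrt{xy}=(\sqrt x+\sqrt y)^2$. The second claim follows from $(\sqrt x+\sqrt y)^2\le2(x+y)$. $\square$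

**(F2)** For $\eta\in S$, $\sigma\{\zeta\in S:\rho(\zeta,\eta)<x\}$ is at most $Cx^n$ for all $x>0$ and at least $cx^n$ for $0<x\le2$. Moreover $\sigma\{\zeta\in S:\rho(\zeta,w)<x\}\le Cx^n$ for all $w\in\overline{\mathbb B}_n$ and $x>0$.

**Proof.** Let $\eta=e_1$. Under $\sigma$, the coordinate $\zeta_1$ has density $c_n(1-|u|^2)^{n-2}$ on the unit disc. On $\{|1-u|<x\}$ we have $1-|u|^2\le2|1-u|<2x$, and the area is at most $\pi x^2$; this gives the upper bound. If $x\le1$, the disc $\{|u-(1-\frac x2)|<\frac x4\}$ lies in $\{|u|<1,\ |1-u|<x\}$, has area $\pi x^2/16$, and on it $1-|u|^2\ge1-|u|\ge\frac x4$; this gives the lower bound. For $1\le x\le2$ use monotonicity in $x$. For the last claim write $w=|w|\eta$ with $\eta\in S$. If the set is nonempty, then $1-|w|<x$, that is, $\rho(\eta,w)<x$, and by (F1) the set lies in $\{\rho(\zeta,\eta)<4x\}$. $\square$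

**(F3)** For $0<t<1$ and $z,w\in\overline{\mathbb B}_n$ put $X_t(z,w)=|1-(1-t)\langle z,w\rangle|$. Then $X_t\ge t$, $X_t\ge\delta_z$, $\rho\le X_t+t\le2X_t$, and $X_t\le\rho+t$.

**Proof.** $X_t\ge1-(1-t)|\langle z,w\rangle|$, which is at least $t$ and at least $1-|z|$. The quantities $X_t$ and $\rho$ are moduli of numbers that differ by $t\langle z,w\rangle$, which has modulus at most $t$. $\square$

**(F4) (Hardy)** If $1<P<\infty$, $a>n/P$ and $h\ge0$, then
$$\int_0^1\Big(\int_\delta^1(\delta/x)^ah(x)\frac{dx}x\Big)^P\frac{d\delta}{\delta^{n+1}}\le\Big(a-\frac nP\Big)^{-P}\int_0^1h(x)^P\frac{dx}{x^{n+1}}.$$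

**Proof.** Put $H(x)=x^{-n/P}h(x)\mathbf 1_{x<1}$. Since $\delta^{-n/P}(\delta/x)^a=(\delta/x)^{a-n/P}x^{-n/P}$, the substitution $x=\delta/u$ shows that $\delta^{-n/P}$ times the inner integral is at most $\int_0^1u^{a-n/P}H(\delta/u)\frac{du}u$. Take the norm in $L^P(\frac{d\delta}\delta)$ and use Minkowski's inequality. By dilation invariance of $\frac{d\delta}\delta$ the norm is at most $\|H\|_{L^P(dx/x)}\int_0^1u^{a-n/P}\frac{du}u=(a-\frac nP)^{-1}\|H\|_{L^P(dx/x)}$. $\square$

For a finite measure $\nu$ on $\mathbb B_n$ write $\|\nu\|=\nu(\mathbb B_n)$ and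
$$\nu_x(z)=\nu\{w:\rho(z,w)<x\},\qquad z\in\overline{\mathbb B}_n,\ x>0 .$$
If $x\ge2$, then $\nu_x(z)=\|\nu\|$, because $\rho<2$ when one of the points is in the open ball. The next lemma turns a pointwise bound into a norm bound; it is used once for derivatives of test functions and once in the converse.

**Lemma 1.** Let $\nu$ be finite, $1<P<\infty$, $a>n/P$, $r>0$, $b\ge1$, and suppose that $\Phi\ge0$ satisfies $\Phi(z)\le\int_\delta^\infty(\delta/x)^a\nu_{bx}(z)^r\frac{dx}x$ on $\mathbb B_n$. Then, with $b'=2(1+b)$ and $C=C(n,P,a,r,b)$,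
$$\int_{\mathbb B_n}\Phi^P\,d\lambda_n\le C\Big[\|\nu\|^{rP}+\int_S\int_0^1\nu_{b'x}(\zeta)^{rP}\frac{dx}{x^{n+1}}\,d\sigma(\zeta)\Big].$$

**Proof.** The part $x\ge1$ of the integral is at most $\delta^a\|\nu\|^r/a$. Let $z=|z|\zeta$ with $\zeta\in S$, and let $\delta\le x\le1$. If $\rho(z,w)<bx$, then, since $\rho(\zeta,z)=\delta\le x$, (F1) gives $\rho(\zeta,w)<2(x+bx)=b'x$. Hence $\nu_{bx}(z)\le\nu_{b'x}(\zeta)$ and
$$\Phi(z)\le\tfrac1a\delta^a\|\nu\|^r+\int_\delta^1(\delta/x)^a\nu_{b'x}(\zeta)^r\frac{dx}x .$$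
Take $P$th powers and integrate in polar coordinates, using $(1-|z|^2)^{-n-1}\le\delta^{-n-1}$. The first term contributes $C\|\nu\|^{rP}\int_0^1\delta^{aP-n-1}d\delta<\infty$, since $aP>n$. To the second apply (F4) for each fixed $\zeta$. $\square$

## 5. The potential $V$ and three requirements on a test function

Let $\nu$ be finite with compact support, say in $\{|w|\le r_0\}$ with $r_0<1$. For $B\ge1$ put
$$V_B(z)=\int_0^1\nu_{Bt}(z)^q\frac{dt}t,\qquad V=V_4 .$$
Since $\rho(z,w)\ge1-r_0$ on the support, $\nu_{Bt}(z)=0$ when $Bt\le1-r_0$. So each $V_B$ is bounded. The factor $B$ does not matter up to constants. First, $\nu_{4t}=\|\nu\|$ for $t\ge\frac12$, so $V\ge(\log2)\|\nu\|^q$ on $\mathbb B_n$. Second, $V_B\le V$ if $B\le4$, and for $B\ge4$ a change of variable gives $V_B=\int_0^{B/4}\nu_{4t}^q\frac{dt}t=V+\log(B/4)\|\nu\|^q$. Therefore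
$$V_B\le C_BV\quad(B\ge1),\qquad\|\nu\|^q\le CV.\tag{5.1}$$

**Proposition 2.** For every nonzero finite $\nu$ with compact support in $\mathbb B_n$ there is $F\in B_p$ with
$$\operatorname{Re}F\ge cV\ \text{ on }\mathbb B_n,\qquad\|F\|_{B_p}^p\le C\int V\,d\nu<\infty .$$

Before constructing $F$, let us see that it gives what we want.

**Proposition 3.** Let $\mu$ be $B_p$-Carleson with constant $C_\mu$, and let $\nu$ be the restriction of $\mu$ to a Borel set with compact closure in $\mathbb B_n$. Then $\int V\,d\nu\le C\,C_\mu^{p'-1}\|\nu\|$.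

**Proof.** We know that $\|\nu\|\le\mu(\mathbb B_n)\le C_\mu<\infty$. Assume $\nu\ne0$ and take $F$ from Proposition 2. By Hölder's inequality and $\nu\le\mu$,
$$\|F\|_{B_p}^p\le C\int V\,d\nu\le C\int\operatorname{Re}F\,d\nu\le C\Big(\int|F|^p\,d\mu\Big)^{1/p}\|\nu\|^{1/p'}\le C\,C_\mu^{1/p}\|F\|_{B_p}\|\nu\|^{1/p'}.$$
Since $0<\|F\|_{B_p}<\infty$, we may divide: $\|F\|_{B_p}\le\big(C\,C_\mu^{1/p}\|\nu\|^{1/p'}\big)^{1/(p-1)}$. Insert this into the inequality $\int V\,d\nu\le C\,C_\mu^{1/p}\|F\|_{B_p}\|\nu\|^{1/p'}$ contained in the display. Since $1+\frac1{p-1}=p'$ and $p'/p=p'-1$,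
$$\int V\,d\nu\le C\big(C_\mu^{1/p}\|\nu\|^{1/p'}\big)^{p'}=C\,C_\mu^{p'-1}\|\nu\|.\qquad\square$$

The next lemma reduces Proposition 2 to three pointwise requirements. It is the same for every construction that we try.

**Lemma 4.** Let $\nu$ be nonzero, finite, with compact support, and let $F$ be holomorphic on $\mathbb B_n$ with

- (P1) $\operatorname{Re}F\ge cV$ on $\mathbb B_n$;
- (P2) $|F|\le C\|\nu\|^q$ on $\{|z|\le\frac12\}$;
- (P3) for some fixed $b\ge1$, $\ \delta^m|F^{(m)}(z)|\le C\int_\delta^\infty(\delta/x)^m\nu_{bx}(z)^q\frac{dx}x$ on $\mathbb B_n$.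

Then $F$ is as in Proposition 2. The norm estimate uses only (P2) and (P3).

**Proof.** We have $(1-|z|^2)^m\le2^m\delta^m$. Apply Lemma 1 to a constant multiple of $\delta^m|F^{(m)}|$ with $(P,a,r)=(p,m,q)$; the hypothesis $a>n/P$ is exactly $m>n/p$. By (P2) and Cauchy's estimates, $|F^{(k)}(0)|\le C\|\nu\|^q$. Since $qp=p'$,
$$\|F\|_{B_p}^p\le C\Big[\|\nu\|^{p'}+\int_S\int_0^1\nu_{b'x}(\zeta)^{p'}\frac{dx}{x^{n+1}}\,d\sigma(\zeta)\Big].$$
It remains to turn the bracket into $\int V\,d\nu$. Because $p'=1+q$, we may write $\nu_{b'x}(\zeta)^{p'}=\int\mathbf 1_{\rho(\zeta,w)<b'x}\,\nu_{b'x}(\zeta)^q\,d\nu(w)$. If $\rho(\zeta,w)<b'x$, then (F1) gives $\nu_{b'x}(\zeta)\le\nu_{4b'x}(w)$. By Fubini and (F2), the double integral is at most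
$$\int\int_0^1\nu_{4b'x}(w)^q\,\sigma\{\zeta:\rho(\zeta,w)<b'x\}\frac{dx}{x^{n+1}}\,d\nu(w)\le C\int\int_0^1\nu_{4b'x}(w)^q\frac{dx}x\,d\nu(w)=C\int V_{4b'}\,d\nu .$$
Also $\|\nu\|^{p'}=\int\|\nu\|^q\,d\nu$. By (5.1) both are at most $C\int V\,d\nu$, which is finite because $V$ is bounded. $\square$

## 6. One point, and the linear case $p=2$

Let $\nu=\delta_w$, with any $p$. Since $\nu_{x}(z)\in\{0,1\}$, the power $q$ has no effect, and $V(z)=\int_{\rho(z,w)/4}^1\frac{dt}t=\log\frac4{\rho(z,w)}$. Try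
$$f_w(z)=1+\log\frac1{1-\langle z,w\rangle}.$$

(P1): $\operatorname{Re}f_w=1+\log\frac1\rho$, and this is at least $\frac25\log\frac4\rho$. Indeed the difference is $1-\frac25\log4+\frac35\log\frac1\rho$, and since $\rho<2$ it is at least $1-\frac25\log4-\frac35\log2=1-\frac75\log2>0$. (P2) is clear, since $|\langle z,w\rangle|\le\frac12$ there. (P3): $|f_w^{(m)}|\le C\rho(z,w)^{-m}$ and $\rho\ge\delta$, so
$$\delta^m|f_w^{(m)}(z)|\le C(\delta/\rho)^m=Cm\int_\rho^\infty(\delta/x)^m\frac{dx}x=Cm\int_\delta^\infty(\delta/x)^m\nu_x(z)\frac{dx}x .$$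
So Lemma 4 gives $\|f_w\|_{B_p}^p\le C\log\frac4{1-|w|^2}$. Put $L(w)=\log\frac1{1-|w|^2}$. If $c_0\delta_w$ is Carleson with constant $C_\mu$, then testing on $f_w$ gives $c_0(1+L(w))^p\le C\,C_\mu(1+L(w))$, that is, $c_0\le C\,C_\mu(1+L(w))^{1-p}$. This is the weight in (23), and it matches the single-vertex computation of Section 3.

If $p=2$, then $q=1$, and $V(z)=\int\log\frac4{\rho(z,w)}\,d\nu(w)$ is linear in $\nu$. Integrating (P1)–(P3) for $f_w$ against $d\nu(w)$ shows that $F=\int f_w\,d\nu(w)$ satisfies (P1)–(P3) for $\nu$. So Proposition 2 holds for $p=2$.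

For $p\ne2$ the potential $V$ is not linear in $\nu$. The power $q$ must act on the mass $\nu_{4t}(z)$ at each scale separately, and $\nu_{4t}(z)^q$ is not holomorphic.

## 7. Averages of $\nu_t^q$ over the sphere, and the exponent $2+\frac1{n-1}$

The first thing to try is to take the powers $\nu_{t}(\zeta)^q$ at boundary points $\zeta$ and to spread each of them holomorphically over scale $t$. For $a>0$ put
$$F_a(z)=\int_0^1\int_S\nu_{28t}(\zeta)^q\,\frac{t^{a-n}}{(1-(1-t)\langle z,\zeta\rangle)^a}\,d\sigma(\zeta)\frac{dt}t .\tag{7.1}$$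
The kernel is of size $t^{-n}$ on the part of $S$ within $\rho$-distance about $t$ of $z$, and that part has measure about $t^n$. So the inner integral should be about $\nu_t(z)^q$. The integrand vanishes for $28t\le1-r_0$, and $|1-(1-t)\langle z,\zeta\rangle|\ge t$, so $F_a$ is holomorphic and may be differentiated under the integral. (The number $28$ is explained in Step 1.)

Suppose first that
$$0<a<1\qquad\text{and}\qquad a>n(1-q).\tag{7.2}$$
We claim that $F=F_a$ satisfies (P1)–(P3). Constants may depend on $a$; once and for all we take $a=\frac12(1+\max(0,n(1-q)))$, which depends only on $n$ and $p$ and equals $\frac12$ for $p\le2$.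

**Step 1: the lower bound (P1).** Since $\operatorname{Re}(1-(1-t)\langle z,\zeta\rangle)>0$, the kernel lies in the sector $|\arg|\le a\pi/2$, and $a\pi/2<\pi/2$. So
$$\operatorname{Re}F_a(z)\ge c\int_0^1\int_S\nu_{28t}(\zeta)^q\,t^{a-n}X_t(z,\zeta)^{-a}\,d\sigma(\zeta)\frac{dt}t .$$
Suppose that $\nu_{4t}(z)>0$. Then $1-|z|<4t$. Write $z=|z|\eta$ with $\eta\in S$, and let $\zeta\in S$ with $\rho(\zeta,\eta)<t$. By (F1), $\rho(z,\zeta)<2(4t+t)=10t$, so $X_t(z,\zeta)<11t$ by (F3). If moreover $\rho(z,w)<4t$, then $\rho(\zeta,w)<2(10t+4t)=28t$. So $\nu_{28t}(\zeta)\ge\nu_{4t}(z)$ for these $\zeta$, which fill a set of measure at least $ct^n$ by (F2). The integral over $S$ is therefore at least $c\,t^n\,t^{a-n}t^{-a}\nu_{4t}(z)^q=c\,\nu_{4t}(z)^q$. Integrating in $t$ gives $\operatorname{Re}F_a\ge cV$.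

**Step 2: an averaged power.** This prepares both upper bounds. Put $\omega=\min(1,q)$. We claim that for $0<t\le x$, $t<1$ and $z\in\mathbb B_n$,
$$\int_{\{\zeta:X_t(z,\zeta)<x\}}\nu_{28t}(\zeta)^q\,d\sigma(\zeta)\le C\,x^{n(1-\omega)}t^{n\omega}\,\nu_{60x}(z)^q .\tag{7.3}$$
Let $X_t(z,\zeta)<x$. Then $\rho(z,\zeta)<2x$ by (F3). If $\rho(\zeta,w)<28t\le28x$, then $\rho(z,w)<2(2x+28x)=60x$. Hence $\nu_{28t}(\zeta)\le\nu_{60x}(z)$, and by Fubini and (F2)
$$\int_{\{X_t(z,\zeta)<x\}}\nu_{28t}\,d\sigma\le\int_{\{\rho(z,w)<60x\}}\sigma\{\zeta:\rho(\zeta,w)<28t\}\,d\nu(w)\le Ct^n\nu_{60x}(z).$$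
If $q\ge1$, use $\nu_{28t}(\zeta)^q\le\nu_{60x}(z)^{q-1}\nu_{28t}(\zeta)$; this gives (7.3) with $\omega=1$. If $q<1$, use Hölder's inequality: the left side of (7.3) is at most $\sigma\{\rho(z,\zeta)<2x\}^{1-q}\big(Ct^n\nu_{60x}(z)\big)^q\le Cx^{n(1-q)}t^{nq}\nu_{60x}(z)^q$.

**Step 3: the bound near the origin (P2).** For $|z|\le\frac12$ we have $X_t\ge\frac12$. In the same way as in Step 2, now over all of $S$, $\int_S\nu_{28t}\,d\sigma\le Ct^n\|\nu\|$. Hence $\int_S\nu_{28t}^q\,d\sigma\le Ct^{n\omega}\|\nu\|^q$, by $\nu_{28t}^q\le\|\nu\|^{q-1}\nu_{28t}$ if $q\ge1$ and by Jensen if $q<1$. So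
$$|F_a(z)|\le C\|\nu\|^q\int_0^1t^{a-n(1-\omega)}\frac{dt}t\le C\|\nu\|^q,$$
because $a>n(1-\omega)$ by (7.2).

**Step 4: derivatives (P3).** The $m$th derivative of the kernel in $z$ is at most $C\,t^{a-n}X_t^{-a-m}$. Write $X^{-a-m}=(a+m)\int_X^\infty x^{-a-m}\frac{dx}x$ and recall $X_t\ge\max(t,\delta)$. By (7.3),
$$|F_a^{(m)}(z)|\le C\int_0^1t^{a-n}\int_{\max(t,\delta)}^\infty x^{-a-m}\,x^{n(1-\omega)}t^{n\omega}\nu_{60x}(z)^q\frac{dx}x\frac{dt}t .$$
Do the $t$ integral first. Since $\int_0^xt^{a-n(1-\omega)}\frac{dt}t=Cx^{a-n(1-\omega)}$, what remains is $C\int_\delta^\infty x^{-m}\nu_{60x}(z)^q\frac{dx}x$. This is (P3) with $b=60$.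

So Proposition 2 is proved whenever (7.2) can be met, that is, whenever $n(1-q)<1$. Now
$$n(1-q)<1\iff q>\frac{n-1}n\iff p-1<\frac n{n-1}\iff p<2+\frac1{n-1}.$$
In particular Proposition 2 holds for all $p\le2$.

For $p\ge2+\frac1{n-1}$ we have $n(1-q)\ge1$, and each choice of $a$ breaks one of the requirements. If $a>1$, the positivity in Step 1 is gone. As $t$, $z$, $\zeta$ vary, the values $1-(1-t)\langle z,\zeta\rangle$ fill the disc $|u-1|<1$, whose arguments fill $(-\frac\pi2,\frac\pi2)$. So the arguments of the kernel fill $(-\frac{a\pi}2,\frac{a\pi}2)$, and its real part takes negative values. If $a\le1$, then $a\le n(1-q)$, and the norm estimate itself is false. To see this, let $\nu$ be the image of $\sigma$ under $\eta\mapsto(1-\epsilon)\eta$ with $0<\epsilon\le\frac12$. Then $\nu_{4t}(z)=\sigma\{\eta:\rho(\eta,(1-\epsilon)z)<4t\}\le Ct^n$ by (F2), so $V\le C\int_0^1t^{nq}\frac{dt}t\le C$ and $\int V\,d\nu\le C$, uniformly in $\epsilon$. On the other hand,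 for $\zeta\in S$ and $\epsilon\le t<1$, (F3) gives $X_\epsilon(\zeta,\eta)\le\rho(\zeta,\eta)+t$. So $\nu_{28t}(\zeta)=\sigma\{\eta:X_\epsilon(\zeta,\eta)<28t\}\ge\sigma\{\eta:\rho(\zeta,\eta)<t\}\ge ct^n$. Therefore
$$F_a(0)\ge c\int_\epsilon^1t^{nq+a-n}\frac{dt}t\ge c\log\frac1\epsilon,$$
because $a-n(1-q)\le0$. Since $\|F_a\|_{B_p}\ge|F_a(0)|$, the bound $\|F_a\|_{B_p}^p\le C\int V\,d\nu$ fails as $\epsilon\to0$.

The example also shows the cause. When $q<1$ and mass is spread out over a region of size $x$, there are about $(x/t)^n$ separate cells of size $t$. The sum of the $q$th powers of their masses can be $(x/t)^{n(1-q)}$ times the $q$th power of the total. The tail of the kernel, $(t/x)^a$, has to absorb this factor, and positivity allows no more than $a=1$.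

## 8. Powers of averages: the case $p\ge2$

The remedy is to reverse the order of the two operations. First add up the mass with the holomorphic kernel, then take the power $q$. A power of a sum has no factor counting cells. Taking the power of a holomorphic function is harmless if that function stays in a sector, and a sector is preserved by a power $q\le1$. This is the function (1.1). We now prove Proposition 2 for $p\ge2$; together with Section 7 this covers all $1<p<\infty$.

Let $q\le1$, let $g_t$ and $F$ be as in (1.1), and put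
$$G_t(z)=\int\Big(\frac t{X_t(z,w)}\Big)^{1/2}d\nu(w)>0 .$$

**Step 1: $F$ is well defined and holomorphic.** The integrand of $g_t$ has modulus $(t/X_t)^{1/2}$ and lies in the convex cone $|\arg|\le\pi/4$. So $g_t$ lies in this cone and
$$\cos(\pi/4)\,G_t\le\operatorname{Re}g_t\le|g_t|\le G_t .\tag{8.1}$$
Hence $g_t$ has no zeros, $g_t^q$ is holomorphic, and since $q\le1$ it takes values in the same cone. For $w$ in the support of $\nu$ we have $X_t(z,w)\ge1-|w|\ge1-r_0$. So $|g_t^q|\le C_\nu t^{q/2}$ on $\mathbb B_n$, with $C_\nu$ depending on $\nu$. The integral (1.1) converges absolutely and uniformly, $F$ is holomorphic, and by Cauchy's formula it may be differentiated under the integral.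

**Step 2: the lower bound (P1).** Since $g_t^q$ lies in the cone, (8.1) gives $\operatorname{Re}F\ge c\int_0^1|g_t|^q\frac{dt}t\ge c\int_0^1G_t^q\frac{dt}t$. If $\rho(z,w)<4t$, then $X_t(z,w)<5t$ by (F3), so $G_t(z)\ge5^{-1/2}\nu_{4t}(z)$. Hence $\operatorname{Re}F\ge cV$.

**Step 3: the bound near the origin (P2).** For $|z|\le\frac12$ we have $X_t\ge\frac12$, so $G_t\le(2t)^{1/2}\|\nu\|$ and $|F|\le\int_0^1(2t)^{q/2}\|\nu\|^q\frac{dt}t=C\|\nu\|^q$.

**Step 4: derivatives of $g_t^q$ in terms of $G_t$.** The aim is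
$$|(g_t^q)^{(m)}|\le C\,G_t^{q-1}M_m,\qquad M_k:=\int X_t^{-k}\,d\pi,\quad d\pi:=(t/X_t)^{1/2}\,d\nu .\tag{8.2}$$
Here $z$ and $t$ are fixed and $M_0=G_t$. Differentiating the kernel $k$ times gives $|g_t^{(k)}|\le C_kM_k$. For a multi-index $J$ with $|J|=m$, $\partial^J(g_t^q)$ is a finite linear combination of terms
$$g_t^{q-j}\prod_{i=1}^j\partial^{J_i}g_t,\qquad1\le j\le m,\quad J_i\ne0,\quad\sum_iJ_i=J .$$
This follows by induction. One derivative of $g_t^q$ is $qg_t^{q-1}\partial_lg_t$. Applying $\partial_l$ to a term either hits the power, which raises $j$ by one and adds a factor $\partial_lg_t$, or replaces one $J_i$ by $J_i+e_l$. Put $m_i=|J_i|\ge1$, so $\sum m_i=m$. Hölder's inequality for the measure $\pi$ gives $M_{m_i}\le M_m^{m_i/m}M_0^{1-m_i/m}$. Multiplying over $i=1,\dots,j$,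
$$\prod_iM_{m_i}\le M_mM_0^{j-1}=M_mG_t^{j-1}.$$
The exponent $q-j$ is at most $0$, so the lower bound in (8.1) gives $|g_t|^{q-j}\le CG_t^{q-j}$. The product of the two bounds is $CG_t^{q-1}M_m$, whatever $j$ is.

**Step 5: from $G_t^{q-1}M_m$ to $\nu_{2x}^q$.** Let $N_{t,x}(z)=\nu\{w:X_t(z,w)<x\}$. By (F3), $N_{t,x}=0$ for $x\le\max(t,\delta)$, and $N_{t,x}\le\nu_{2x}(z)$. By the layer-cake formula, $X^{-m-1/2}=(m+\frac12)\int_X^\infty x^{-m-1/2}\frac{dx}x$, so
$$M_m=\big(m+\tfrac12\big)\int_{\max(t,\delta)}^\infty(t/x)^{1/2}x^{-m}N_{t,x}(z)\frac{dx}x .$$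
On the set $\{X_t<x\}$ the integrand of $G_t$ exceeds $(t/x)^{1/2}$, so $G_t\ge(t/x)^{1/2}N_{t,x}$ for every $x$. As $q-1\le0$, this yields, wherever $N_{t,x}>0$,
$$G_t^{q-1}N_{t,x}\le(t/x)^{(q-1)/2}N_{t,x}^q .$$
Where $N_{t,x}=0$ there is nothing to bound. With (8.2), and since $\frac12+\frac{q-1}2=\frac q2$,
$$|(g_t^q)^{(m)}(z)|\le C\int_{\max(t,\delta)}^\infty(t/x)^{q/2}x^{-m}\nu_{2x}(z)^q\frac{dx}x .$$

**Step 6: integration over the scales, (P3).** Integrate in $\frac{dt}t$ and exchange the order. Since $\int_0^x(t/x)^{q/2}\frac{dt}t=\frac2q$,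
$$|F^{(m)}(z)|\le C\int_\delta^\infty x^{-m}\nu_{2x}(z)^q\frac{dx}x .$$
Multiply by $\delta^m$: this is (P3) with $b=2$. By Lemma 4, Proposition 2 is proved for $p\ge2$, and hence for all $p$. $\square$

Compare the last step with Step 4 of Section 7. There the $t$ integral needed $a>n(1-q)$. Here the kernel exponent $\frac12$ became $\frac q2$, and any positive exponent is enough.

## 9. Size and packing of tree elements

Let $r_N=\tanh(N\theta)$ be the radius of $S_N$. Since $e^{s}\le e^s+e^{-s}\le2e^s$ for $s\ge0$,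
$$e^{-2N\theta}\le1-r_N^2=\operatorname{sech}^2(N\theta)\le4e^{-2N\theta}.\tag{9.1}$$
The first lemma says that a whole subtree rooted at level $N$ occupies a region of $\rho$-size $e^{-2N\theta}$.

**Lemma 5.** There is $A=A(\theta,C_1\lambda)\ge2$ such that, if $d(\alpha)=N$ and $z,w\in\bigcup_{\gamma\ge\alpha}K_\gamma$, then $\rho(z,w)<Ae^{-2N\theta}$. If also $N\ge1$, then $\rho(z,c_\alpha)<Ae^{-2N\theta}$.

**Proof.** For $N=0$ this holds because $\rho<2$ on $\mathbb B_n$. Let $N\ge1$ and $D=4\cosh(C_1\lambda)$.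

If $|a|=|c|=r_k$ and $\beta(a,c)\le C_1\lambda$, then $\frac{(1-r_k^2)^2}{\rho(a,c)^2}=\operatorname{sech}^2\beta(a,c)\ge\operatorname{sech}^2(C_1\lambda)$, so $\rho(a,c)\le\cosh(C_1\lambda)(1-r_k^2)\le De^{-2k\theta}$. If $|z|\ge r_k$, then $\rho(z,P_kz)=1-|z|r_k\le1-r_k^2\le De^{-2k\theta}$. By the triangle inequality (F1) for $\rho^{1/2}$,
$$d(\gamma)=k\ge1,\ |z|\ge r_k,\ P_kz\in Q_\gamma\quad\Longrightarrow\quad\rho(z,c_\gamma)^{1/2}\le2\sqrt D\,e^{-k\theta}.$$
Let $z\in K_\gamma$ with $d(\gamma)=M$, and let $\alpha=\gamma_N,\gamma_{N+1},\dots,\gamma_M=\gamma$ be the path. Apply the implication to $z$ and $\gamma_M$, and then to $c_{\gamma_{k+1}}$ and $\gamma_k$ for $k=M-1,\dots,N$. The latter is allowed, since $P_kc_{\gamma_{k+1}}\in Q_{\gamma_k}$ by the definition of child. Summing,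
$$\rho(z,c_\alpha)^{1/2}\le\sum_{k\ge N}2\sqrt D\,e^{-k\theta}=\frac{2\sqrt D\,e^{-N\theta}}{1-e^{-\theta}},\qquad\rho(z,w)^{1/2}\le\frac{4\sqrt D\,e^{-N\theta}}{1-e^{-\theta}}.$$
Take $A=17D(1-e^{-\theta})^{-2}$. $\square$

The second lemma says that elements of one level are not too crowded. It is needed for the converse, and it also shows that each level is finite, so unions of sets $K_\gamma$ over finitely many levels are Borel.

**Lemma 6.** There is $\epsilon=\epsilon(\lambda)\in(0,1]$ such that for each $N\ge1$ the sets $U_\gamma=\{\eta\in S:\rho(\eta,\eta_\gamma)<\epsilon e^{-2N\theta}\}$, where $d(\gamma)=N$ and $c_\gamma=r_N\eta_\gamma$, are pairwise disjoint. Each has $\sigma(U_\gamma)\ge ce^{-2nN\theta}$, and level $N$ is finite.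

**Proof.** Choose $\epsilon\le1$ with $1+\epsilon<\cosh\lambda$. For $\eta\in U_\gamma$, (9.1) gives $|1-r_N^2\langle\eta,\eta_\gamma\rangle|\le(1-r_N^2)+\epsilon e^{-2N\theta}\le(1+\epsilon)(1-r_N^2)$. So $\operatorname{sech}^2\beta(r_N\eta,c_\gamma)\ge(1+\epsilon)^{-2}$, that is, $\cosh\beta(r_N\eta,c_\gamma)\le1+\epsilon<\cosh\lambda$, and $\beta(r_N\eta,c_\gamma)<\lambda$. Hence $r_N\eta\in Q_\gamma$. The pieces $Q_\gamma$ are disjoint, so the sets $U_\gamma$ are. The measure bound is (F2), and finiteness follows from $\sigma(S)=1$. $\square$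

## 10. From Carleson measures to the tree condition, and (23) $\Rightarrow$ (21)

**Proof of (a)$\Rightarrow$(b) in Theorem A.** Let $\mu$ be $B_p$-Carleson with constant $C_\mu$. Then $I^*\tilde\mu(\alpha)\le\mu(\mathbb B_n)<\infty$. Fix $\alpha$ and $M\ge d(\alpha)$.

**Step 1: truncation.** Proposition 3 needs compact support. Let $\nu$ be the restriction of $\mu$ to $\bigcup\{K_\gamma:\gamma\ge\alpha,\ d(\gamma)\le M\}$, a Borel subset of $\{\beta(0,z)<(M+1)\theta\}$, and let $\tilde\nu(\gamma)=\nu(K_\gamma)$. If $\nu=0$, the bound (10.2) below is trivial, so let $\nu\ne0$.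

**Step 2: the tree sum as an energy.** For $z\in\mathbb B_n$ let $\varepsilon(z)$ be the element with $z\in K_{\varepsilon(z)}$. Since $p'=q+1$,
$$\sum_{\gamma\ge\alpha}I^*\tilde\nu(\gamma)^{p'}=\sum_{\gamma\ge\alpha}I^*\tilde\nu(\gamma)^q\sum_{\varepsilon\ge\gamma}\tilde\nu(\varepsilon)=\int\ \sum_{\alpha\le\gamma\le\varepsilon(z)}I^*\tilde\nu(\gamma)^q\,d\nu(z).\tag{10.1}$$

**Step 3: the inner sum is at most $CV(z)$.** Let $\gamma\le\varepsilon(z)$ and $d(\gamma)=k$. By Lemma 5 the whole set $\bigcup_{\varepsilon\ge\gamma}K_\varepsilon$ lies within $\rho$-distance $Ae^{-2k\theta}$ of $z$, so $I^*\tilde\nu(\gamma)\le\nu_{Ae^{-2k\theta}}(z)$. There is at most one such $\gamma$ on each level, so the inner sum is at most $\sum_{k\ge0}\nu_{Ae^{-2k\theta}}(z)^q$. For $k\ge1$, monotonicity in the radius gives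
$$\nu_{Ae^{-2k\theta}}(z)^q\le\frac1{2\theta}\int_{e^{-2k\theta}}^{e^{-2(k-1)\theta}}\nu_{At}(z)^q\frac{dt}t,$$
and for $k=0$, $\nu_A(z)^q\le\int_{1/e}^1\nu_{eAt}(z)^q\frac{dt}t$. The intervals for $k\ge1$ fill $(0,1]$ without overlap, so the sum is at most $\frac1{2\theta}V_A+V_{eA}\le(1+\frac1{2\theta})V_{eA}(z)\le CV(z)$ by (5.1).

**Step 4: conclusion.** By (10.1), Step 3 and Proposition 3,
$$\sum_{\gamma\ge\alpha}I^*\tilde\nu(\gamma)^{p'}\le C\int V\,d\nu\le C\,C_\mu^{p'-1}\|\nu\|\le C\,C_\mu^{p'-1}I^*\tilde\mu(\alpha).\tag{10.2}$$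
As $M\to\infty$, $I^*\tilde\nu(\gamma)$ increases to $I^*\tilde\mu(\gamma)$ for each $\gamma\ge\alpha$. By monotone convergence, $\sum_{\gamma\ge\alpha}I^*\tilde\mu(\gamma)^{p'}\le C\,C_\mu^{p'-1}I^*\tilde\mu(\alpha)$ with $C$ independent of $\alpha$. This is (b). $\square$

**Proof of (23)$\Rightarrow$(21).** The separation conditions in (23) and (21) are the same, so only the measures must be compared. As before, $L(z)=\log\frac1{1-|z|^2}$. Then $\beta(0,z)=\frac12\log\frac{(1+|z|)^2}{1-|z|^2}=\frac12L(z)+\log(1+|z|)$, and $d(\alpha_j)\theta\le\beta(0,z_j)<(d(\alpha_j)+1)\theta$. Hence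
$$1+d(\alpha_j)\le1+\tfrac1\theta\big(\tfrac12L(z_j)+\log2\big)\le C(1+L(z_j)),\qquad1+L(z_j)\le(1+2\theta)(1+d(\alpha_j)).\tag{10.3}$$
Let $\mu_0=\sum_j(1+L(z_j))^{1-p}\delta_{z_j}$ on $\mathbb B_n$ and $\mu=\sum_j(1+d(\alpha_j))^{1-p}\delta_{\alpha_j}$ on $\mathcal T_n$. Both $\tilde\mu_0(\alpha)$ and $\mu(\alpha)$ are sums over the $j$ with $\alpha_j=\alpha$, so (10.3) gives $C^{-1}\tilde\mu_0\le\mu\le C\tilde\mu_0$ on $\mathcal T_n$. By (23), $\mu_0$ is $B_p$-Carleson, so $\tilde\mu_0$ satisfies (1) by (a)$\Rightarrow$(b). Therefore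
$$\sum_{\gamma\ge\alpha}I^*\mu(\gamma)^{p'}\le C\sum_{\gamma\ge\alpha}I^*\tilde\mu_0(\gamma)^{p'}\le C'I^*\tilde\mu_0(\alpha)\le C''I^*\mu(\alpha)<\infty$$
with constants independent of $\alpha$. So (21) holds. This answers the question affirmatively for every $p\in[2+\frac1{n-1},\infty)$, and in fact for all $1<p<\infty$. $\square$

## 11. From the tree condition to Carleson measures

Here we prove (b)$\Rightarrow$(a). Let $\tilde\mu$ satisfy (1). Then $\mu(\mathbb B_n)=I^*\tilde\mu(o)<\infty$. The plan is to represent $f\in B_p$ as an integral operator applied to an $L^p(\lambda_n)$ function, to pass to the adjoint, and to bound the adjoint by a tree sum to which (1) applies.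

**Step 1: an integral representation.** Let $s=n+1$. We show that for $f\in B_p$
$$f(z)=c\int_{\mathbb B_n}g(w)\Big(\frac{1-|w|^2}{1-\langle z,w\rangle}\Big)^sd\lambda_n(w),\qquad\|g\|_{L^p(\lambda_n)}\le C\|f\|_{B_p},\tag{11.1}$$
where, with $R=\sum_lz_l\partial_l$,
$$\mathcal L=\prod_{i=0}^{m-1}\Big(1+\frac R{s+i}\Big),\qquad g=(1-|w|^2)^m\mathcal Lf .$$

*The bound on $g$.* Since $|\mathcal Lf|\le C\sum_{j\le m}|f^{(j)}|$, it is enough that $\|(1-|z|^2)^mf^{(j)}\|_{L^p(\lambda_n)}\le C\|f\|_{B_p}$ for $0\le j\le m$.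

On $|z|\le\frac12$: for $|J|=m$ the function $|\partial^Jf|^p$ is subharmonic, so its value at $z$ is at most its mean over the ball of radius $\frac14$ about $z$. On $|w|\le\frac34$ the measure $(1-|w|^2)^{mp}d\lambda_n$ is comparable to $dw$. Hence $|f^{(m)}|\le C\|f\|_{B_p}$. Integrating from $0$, where $|f^{(k)}(0)|\le\|f\|_{B_p}$ for $k<m$, gives $|f^{(j)}|\le C\|f\|_{B_p}$ for all $j\le m$. And $\lambda_n\{|z|\le\frac12\}<\infty$.

On $|z|>\frac12$ use downward induction on $j$; the case $j=m$ is the definition of the norm. For $\zeta\in S$ and $0<\delta<\frac12$, put $h(t)=t^m|f^{(j+1)}((1-t)\zeta)|$. Integrating along the radius from $\zeta/2$,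
$$\delta^m|f^{(j)}((1-\delta)\zeta)|\le C\delta^m\|f\|_{B_p}+C\int_\delta^{1/2}(\delta/t)^mh(t)\,dt,$$
and $dt\le\frac{dt}t$. Take $p$th powers, integrate against $\frac{d\delta}{\delta^{n+1}}$, use $\int_0^1\delta^{mp-n-1}d\delta<\infty$ and (F4) with $a=m$, $P=p$ for $h\mathbf 1_{t<1/2}$, and integrate over $\zeta$. For $|z|>\frac12$ the measure $d\lambda_n$ is comparable to $\delta^{-n-1}d\delta\,d\sigma$, and $1-|z|^2$ is comparable to $\delta$. So the bound for $j+1$ gives the bound for $j$.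

*The formula.* By Hölder's inequality,
$$\int|\mathcal Lf|(1-|w|^2)^m\,dw=\int|g|(1-|w|^2)^{n+1}\,d\lambda_n\le\|g\|_{L^p(\lambda_n)}\big\|(1-|w|^2)^{n+1}\big\|_{L^{p'}(\lambda_n)}<\infty,$$
because $(n+1)p'>n$. The reproducing formula for holomorphic functions in $L^1((1-|w|^2)^mdw)$ (Zhu, *Spaces of Holomorphic Functions in the Unit Ball*, Thm. 2.2) gives
$$\mathcal Lf(z)=c\int\mathcal Lf(w)(1-|w|^2)^m(1-\langle z,w\rangle)^{-n-1-m}\,dw .$$
With $u=\langle z,w\rangle$ we have $R(1-u)^{-\tau}=\tau u(1-u)^{-\tau-1}$, so $(\tau+R)(1-u)^{-\tau}=\tau(1-u)^{-\tau-1}$. Taking $\tau=s,s+1,\dots,s+m-1$ in turn, $\mathcal L_z(1-\langle z,w\rangle)^{-s}=(1-\langle z,w\rangle)^{-s-m}$. Since $(1-|w|^2)^sd\lambda_n=dw$, the right side of (11.1) is $c\int\mathcal Lf(w)(1-|w|^2)^m(1-\langle z,w\rangle)^{-s}dw$. Its integrand is integrable uniformly for $z$ in compact sets, so $\mathcal L$ may be applied under the integral. As $s+m=n+1+m$, the result is $\mathcal Lf$. On homogeneous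 polynomials of degree $k$, $\mathcal L$ is multiplication by $\prod_i(1+\frac k{s+i})>0$, so $\mathcal L$ is injective on holomorphic functions. Hence (11.1).

**Step 2: duality.** This replaces $f$ by a nonnegative potential of a measure. Let $0\le h\in L^{p'}(\mu)$ and $d\kappa=h\,d\mu$, which is finite since $\mu$ is. Put $\tilde\kappa(\gamma)=\kappa(K_\gamma)$. By (11.1), Fubini and Hölder,
$$\int|f|h\,d\mu\le C\|f\|_{B_p}\|\Phi\|_{L^{p'}(\lambda_n)},\qquad\Phi(w)=\int\Big(\frac{1-|w|^2}{\rho(z,w)}\Big)^sd\kappa(z).\tag{11.2}$$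
Since $1-|w|^2\le2\delta_w$, $\rho(z,w)\ge\delta_w$ and $\rho^{-s}=s\int_\rho^\infty x^{-s}\frac{dx}x$,
$$\Phi(w)\le C\int_{\delta_w}^\infty(\delta_w/x)^s\kappa_x(w)\frac{dx}x .$$
As $sp'>n$, Lemma 1 with $(P,a,r,b)=(p',s,1,1)$, hence $b'=4$, gives
$$\|\Phi\|_{L^{p'}(\lambda_n)}^{p'}\le C\Big[\|\kappa\|^{p'}+\int_S\int_0^1\kappa_{4x}(\zeta)^{p'}\frac{dx}{x^{n+1}}\,d\sigma(\zeta)\Big].\tag{11.3}$$

**Step 3: discretization.** We show that the bracket in (11.3) is at most $C\sum_\gamma I^*\tilde\kappa(\gamma)^{p'}$. First, $\|\kappa\|=I^*\tilde\kappa(o)$.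

*Covering.* For $0<x\le1$ let $N=N(x)=\max\big(0,\lfloor\frac1{2\theta}\log\frac1{4x}\rfloor\big)$. Then $e^{-2N\theta}\le4e^{2\theta}x$, and if $N\ge1$ also $e^{-2N\theta}\ge4x$. Let $\zeta\in S$ and $\rho(\zeta,z)<4x$. Then $1-|z|<4x$, so $\beta(0,z)\ge\frac12\log\frac1{1-|z|}\ge\frac12\log\frac1{4x}$, and $z$ lies in some $K_\varepsilon$ with $d(\varepsilon)\ge N$. Let $\gamma\le\varepsilon$ be the ancestor with $d(\gamma)=N$. If $N\ge1$, Lemma 5 gives $\rho(z,c_\gamma)<Ae^{-2N\theta}\le4Ae^{2\theta}x$, so by (F1) $\rho(\zeta,c_\gamma)\le C_2x$ with $C_2=8(1+Ae^{2\theta})$. Call $\gamma$ *relevant* for $(\zeta,x)$ if $d(\gamma)=N(x)$ and $\rho(\zeta,c_\gamma)\le C_2x$ when $N(x)\ge1$; when $N(x)=0$ only $\gamma=o$ is relevant. We have shown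
$$\kappa_{4x}(\zeta)\le\sum_{\gamma\text{ relevant}}I^*\tilde\kappa(\gamma).$$

*The number of relevant $\gamma$ is bounded.* Let $N\ge1$. By Lemma 6 the sets $U_\gamma$ for relevant $\gamma$ are disjoint, each of measure at least $ce^{-2nN\theta}\ge cx^n$. For $\eta\in U_\gamma$ we have $\rho(\eta,\eta_\gamma)<e^{-2N\theta}\le Cx$, $\rho(\eta_\gamma,c_\gamma)=1-r_N\le4e^{-2N\theta}\le Cx$ and $\rho(c_\gamma,\zeta)\le C_2x$. So $\rho(\eta,\zeta)\le Cx$ by (F1). By (F2) all these $U_\gamma$ lie in a set of measure at most $Cx^n$, and their number is at most a constant.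

*Integration.* Hence $\kappa_{4x}(\zeta)^{p'}\le C\sum_{\gamma\text{ relevant}}I^*\tilde\kappa(\gamma)^{p'}$. Fix $\gamma$. The $x\in(0,1]$ with $N(x)=d(\gamma)$ form an interval of bounded $\frac{dx}x$-measure: at most $2\theta$ if $d(\gamma)\ge1$, and at most $\log(4e^{2\theta})$ if $\gamma=o$, since then $x>\frac14e^{-2\theta}$. For such $x$, the $\zeta$ for which $\gamma$ is relevant form a set of measure at most $Cx^n$, by (F2) if $d(\gamma)\ge1$ and because $x$ is bounded below if $\gamma=o$. So $\gamma$ contributes at most $C\,I^*\tilde\kappa(\gamma)^{p'}$ to $\int_S\int_0^1\kappa_{4x}^{p'}\frac{dx}{x^{n+1}}d\sigma$, and the claim follows.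

**Step 4: an embedding on the tree.** Here (1) is used; in this step constants depend also on the constant in (1). Let $\tilde h(\varepsilon)$ be the $\mu$-average of $h$ over $K_\varepsilon$, and $0$ if $\tilde\mu(\varepsilon)=0$. Then $\tilde\kappa=\tilde h\tilde\mu$, and by Jensen $\sum_\varepsilon\tilde h^{p'}\tilde\mu\le\int h^{p'}d\mu$. Put
$$E_\gamma=\frac{I^*\tilde\kappa(\gamma)}{I^*\tilde\mu(\gamma)}\ \text{ if }I^*\tilde\mu(\gamma)>0,\quad E_\gamma=0\ \text{ otherwise},\qquad a_\gamma=I^*\tilde\mu(\gamma)^{p'},\qquad\mathcal M(\varepsilon)=\sup_{\gamma\le\varepsilon}E_\gamma .$$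
If $I^*\tilde\mu(\gamma)=0$, then $I^*\tilde\kappa(\gamma)=0$, so always $I^*\tilde\kappa(\gamma)^{p'}=a_\gamma E_\gamma^{p'}$. For $\tau>0$ let $\{\gamma_i\}$ be the elements of $\{E_\gamma>\tau\}$ with no strict ancestor in this set. Every vertex has finitely many ancestors, so the subtrees at the $\gamma_i$ are disjoint, contain $\{E_\gamma>\tau\}$, and have union $\{\mathcal M>\tau\}$. By (1),
$$\sum_{E_\gamma>\tau}a_\gamma\le\sum_i\sum_{\gamma\ge\gamma_i}a_\gamma\le C\sum_iI^*\tilde\mu(\gamma_i)=C\,\tilde\mu\{\mathcal M>\tau\},\tag{11.4}$$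
$$\tilde\mu\{\mathcal M>\tau\}=\sum_iI^*\tilde\mu(\gamma_i)\le\frac1\tau\sum_iI^*\tilde\kappa(\gamma_i)\le\frac1\tau\sum_\varepsilon\tilde h(\varepsilon)\tilde\mu(\varepsilon).$$
The second line says that the sublinear map $\tilde h\mapsto\mathcal M$ is of weak type $(1,1)$ for $\tilde\mu$. It is clearly of strong type $(\infty,\infty)$, because $E_\gamma$ is an average of $\tilde h$. By the Marcinkiewicz theorem it is bounded on $\ell^{p'}(\tilde\mu)$. Multiply (11.4) by $p'\tau^{p'-1}$ and integrate over $\tau>0$: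
$$\sum_\gamma I^*\tilde\kappa(\gamma)^{p'}=\sum_\gamma a_\gamma E_\gamma^{p'}\le C\sum_\varepsilon\mathcal M(\varepsilon)^{p'}\tilde\mu(\varepsilon)\le C\sum_\varepsilon\tilde h(\varepsilon)^{p'}\tilde\mu(\varepsilon)\le C\int h^{p'}\,d\mu .$$

**Step 5: conclusion of the proof of Theorem A.** By (11.2), (11.3) and Steps 3 and 4, $\int|f|h\,d\mu\le C\|f\|_{B_p}\|h\|_{L^{p'}(\mu)}$ for all $0\le h\in L^{p'}(\mu)$. Take $h=\min(|f|,k)^{p-1}$, which is bounded and hence in $L^{p'}(\mu)$. Since $h^{p'}=\min(|f|,k)^p\le|f|h$, we get $\int\min(|f|,k)^pd\mu\le C\|f\|_{B_p}\big(\int\min(|f|,k)^pd\mu\big)^{1/p'}$, hence $\int\min(|f|,k)^pd\mu\le C\|f\|_{B_p}^p$. Let $k\to\infty$. This is (a), and Theorem A is proved. $\square$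

**Proof of Corollary B.** The implication (23)$\Rightarrow$(21) was proved in Section 10. Conversely, assume (21), with $\mu_0$ and $\mu$ as there. By (10.3), $C^{-1}\tilde\mu_0\le\mu\le C\tilde\mu_0$ on $\mathcal T_n$, so $\tilde\mu_0$ satisfies (1) because $\mu$ does. By (b)$\Rightarrow$(a), $\mu_0$ is $B_p$-Carleson. The separation condition is the same in both, so (23) holds. $\square$
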